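\title{A counterexample to Taylor's modularity conjecture}

\begin{abstract}
Taylor's modularity conjecture asserts that the interpretability join of two varieties that are not congruence modular is again not congruence modular. We disprove it. We give a variety $\mathcal W$ with nine operation symbols and fifteen defining identities that is not congruence modular, while its join with the variety of semilattices has Day terms $d_0,\dots,d_7$. More generally, for every $n\ge 2$ there is a non-modular variety of finite signature whose join with every variety having an $n$-ary cyclic term is modular. It follows that a non-modular idempotent variety generated by a finite algebra has such a partner if and only if it has a Taylor term. The construction turns a short computation in the plane over $\mathbb F_p$ into a chain of Day terms.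
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{variety} is a class of algebras of a fixed signature that is axiomatized by identities, and $\mathrm{Eq}(\mathcal V)$ denotes the set of identities satisfied in $\mathcal V$. A \emph{congruence} of an algebra is an equivalence relation $\theta$ that every basic operation $o$ preserves: if $a_i\mathrel\theta b_i$ for all $i$, then $o(\bar a)\mathrel\theta o(\bar b)$. The congruences form a lattice in which $\wedge$ is intersection and $\vee$ is the transitive closure of the union. A variety is \emph{congruence modular}, or briefly \emph{modular}, if all congruences $\alpha,\beta,\gamma$ with $\alpha\ge\gamma$ of each of its algebras satisfy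
\[
\alpha\wedge(\beta\vee\gamma)=(\alpha\wedge\beta)\vee\gamma .
\]
Modularity is equivalent to the existence of terms satisfying certain identities.

\begin{theorem}[A.~Day, 1969]\label{thm:day}
A variety $\mathcal V$ is congruence modular if and only if there are $4$-ary terms $d_0,\dots,d_n$, called \emph{Day terms}, such that $\mathcal V$ satisfies $d_0(x,y,z,w)\approx x$, $d_n(x,y,z,w)\approx w$ and
\[
\begin{array}{ll}
d_i(x,y,y,x)\approx x & \text{for all } i,\\
d_i(x,x,y,y)\approx d_{i+1}(x,x,y,y) & \text{for all even } i,\\
d_i(x,y,y,z)\approx d_{i+1}(x,y,y,z) & \text{for all odd } i.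
\end{array}
\]
\end{theorem}

For example, $x$, $yz^{-1}w$, $w$ are Day terms for groups.

The \emph{interpretability join} $\mathcal V\vee\mathcal W$ of two varieties is the variety whose signature is the disjoint union of the two signatures and which is axiomatized by $\mathrm{Eq}(\mathcal V)\cup\mathrm{Eq}(\mathcal W)$. Its algebras are the sets that carry a $\mathcal V$-structure and a $\mathcal W$-structure, with no axiom relating the two. If one of the varieties is modular, then its Day terms are Day terms for the join. Taylor's modularity conjecture, in the formulation that we take from \cite{Slides}, says that a join is modular for no other reason.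

\begin{quote}
\textbf{Conjecture.} If $\mathcal V$ and $\mathcal W$ are not congruence modular, then $\mathcal V\vee\mathcal W$ is not congruence modular. Equivalently, if $\Sigma_1$ and $\Sigma_2$ are sets of identities in disjoint languages and neither implies the existence of Day terms, then $\Sigma_1\cup\Sigma_2$ does not imply the existence of Day terms.
\end{quote}

There are reasons to expect a positive answer. The analogous statement for nontriviality is true: if $\mathcal V$ and $\mathcal W$ contain algebras with more than one element, then both contain algebras of any infinite cardinality $\kappa$ that bounds the size of the signatures (take a subalgebra generated by $\kappa$ elements of a $\kappa$-th power), and the two structures can be placed on one set. To prove the conjecture in the same way, one would place the two structures on one set so that, in addition, three equivalence relations violating the modular law are congruences of both. This succeeds when one of the structures can be made of projections (Proposition~\ref{prop:proj}). Moreover, call a variety \emph{idempotent} if each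 basic operation $o$ satisfies $o(x,\dots,x)\approx x$; by a theorem of Opr\v{s}al \cite{Oprsal}, the join of two idempotent non-modular varieties is non-modular. Nevertheless, the conjecture is false. A \emph{semilattice} is a set with an idempotent, commutative and associative binary operation.

\begin{theorem}\label{thm:main}
Let $\mathcal V$ be the variety of semilattices, and let $\mathcal W$ be the variety with nine operation symbols that is axiomatized by the fifteen identities \textup{(W1)--(W15)} of Sections~\ref{sec:grid} and~\ref{sec:counter}. Then $\mathcal V$ and $\mathcal W$ are not congruence modular, but $\mathcal V\vee\mathcal W$ is congruence modular, with the Day terms $d_0,\dots,d_7$ displayed in~\eqref{eq:dayterms}. Hence Taylor's modularity conjecture is false.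
\end{theorem}

In the second formulation, the semilattice identities and (W1)--(W15) are two finite sets of identities in disjoint finite languages; neither implies Day terms, and their union does. Since semilattices are idempotent, Opr\v{s}al's theorem shows that $\mathcal W$ cannot be replaced by an idempotent variety.

The proof uses only idempotence and commutativity of the semilattice operation, and this suggests the general form of the result. A \emph{cyclic term} of arity $n\ge2$ for a variety is a term $c$ such that the variety satisfies
\[
c(x,\dots,x)\approx x\qquad\text{and}\qquad c(x_1,x_2,\dots,x_n)\approx c(x_2,\dots,x_n,x_1).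
\]
A binary cyclic term is an idempotent commutative term.

\begin{theorem}\label{thm:cyclic}
For every $n\ge2$ there is a variety $\mathcal W_n$ of finite signature, not congruence modular, such that $\mathcal V\vee\mathcal W_n$ is congruence modular for every variety $\mathcal V$ with an $n$-ary cyclic term.
\end{theorem}

A \emph{Taylor term} for a variety is a term $t(x_1,\dots,x_k)$ such that the variety satisfies $t(x,\dots,x)\approx x$ and, for each $i\le k$, some identity $t(u_1,\dots,u_k)\approx t(v_1,\dots,v_k)$ with all $u_j,v_j\in\{x,y\}$, $u_i=x$ and $v_i=y$. The $i$-th identity fails for the $i$-th projection on a set with two elements.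

\begin{corollary}\label{cor:class}
Let $\mathcal V$ be an idempotent variety generated by a finite algebra, and suppose that $\mathcal V$ is not congruence modular. The following are equivalent:
\begin{enumerate}
\item[(1)] there is a non-modular variety $\mathcal W$ such that $\mathcal V\vee\mathcal W$ is congruence modular;
\item[(2)] $\mathcal V$ has a Taylor term.
\end{enumerate}
The implication $(2)\Rightarrow(1)$ does not require $\mathcal V$ to be idempotent.
\end{corollary}

The idea is visible in a computation with three points of the plane $\mathbb F_2^2$ (Section~\ref{sec:plane}). Sections~\ref{sec:model} and~\ref{sec:grid} build a non-modular algebra in which this computation can be carried out by terms, and Sections~\ref{sec:counter}--\ref{sec:taylor} prove the three results.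

\section{Squares and three substitutions}\label{sec:squares}

Let $\alpha,\beta,\gamma$ be congruences of an algebra with $\gamma\le\alpha$. A \emph{square} is a quadruple of elements $(x,y,z,w)$ with
\[
x\mathrel\beta y\mathrel\gamma z\mathrel\beta w\qquad\text{and}\qquad x\mathrel\alpha w
\]
(see the left half of Figure~\ref{fig:grid}). In a square, $(x,w)\in\alpha\wedge(\beta\vee\gamma)$, so the modular law demands $(x,w)\in(\alpha\wedge\beta)\vee\gamma$. All our non-modular algebras violate this demand in the simplest way. We write $0$ for the equality relation.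

\begin{lemma}\label{lem:witness}
Let $\alpha,\beta,\gamma$ be congruences of an algebra with $\gamma\le\alpha$ and $\alpha\wedge\beta=0$. If there is a square $(x,y,z,w)$ with $(x,w)\notin\gamma$, then no variety containing the algebra is congruence modular.
\end{lemma}

\begin{proof}
The pair $(x,w)$ lies in $\alpha\wedge(\beta\vee\gamma)$ and not in $\gamma=(\alpha\wedge\beta)\vee\gamma$.
\end{proof}

\begin{lemma}\label{lem:semilattices}
The variety of semilattices is not congruence modular.
\end{lemma}

\begin{proof}
On $\{0,1\}^2$ let $c((a_1,b_1),(a_2,b_2))=(\max(a_1,a_2),\min(b_1,b_2))$; this is a product of two semilattices. Let $\alpha$ and $\beta$ be the kernels of the first and the second projection, and let $\gamma$ be the equivalence relation whose only nontrivial block is $\{(1,0),(1,1)\}$. Since $c((1,b_1),(a_2,b_2))=(1,\min(b_1,b_2))$ always lies in that block, $\gamma$ is a congruence. We have $\gamma\le\alpha$ and $\alpha\wedge\beta=0$, and $((0,0),(1,0),(1,1),(0,1))$ is a square whose first and last entries are not $\gamma$-related.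
\end{proof}

The identities of Theorem~\ref{thm:day} are organized by three substitutions, one for each congruence. For a term $t(x,y,z,w)$ put
\[
t^\alpha=t(x,y,y,x),\qquad t^\beta=t(x,x,y,y),\qquad t^\gamma=t(x,y,y,w).
\]
Substitution commutes with composition: if $t=o(t_1,\dots,t_k)$, then $t^\alpha=o(t_1^\alpha,\dots,t_k^\alpha)$, and the same holds for $\beta$ and $\gamma$. After renaming one variable, Day's conditions on a sequence from $x$ to $w$ read
\begin{equation}\label{eq:day}
d_i^\alpha\approx x\ \ (\text{all }i),\qquad d_i^\beta\approx d_{i+1}^\beta\ \ (i\text{ even}),\qquad d_i^\gamma\approx d_{i+1}^\gamma\ \ (i\text{ odd}).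
\end{equation}
We call the last two kinds of conditions \emph{$\beta$-links} and \emph{$\gamma$-links}. To see what they mean, evaluate two terms $t_1,t_2$ at a square. If $t_1^\beta\approx t_2^\beta$, then
\[
t_1(x,y,z,w)\mathrel\beta t_1(x,x,w,w)=t_2(x,x,w,w)\mathrel\beta t_2(x,y,z,w).
\]
If $t_1^\gamma\approx t_2^\gamma$, the two values are $\gamma$-related, by passing through $(x,y,y,w)$, and if $t_1^\alpha\approx t_2^\alpha$, they are $\alpha$-related, by passing through $(x,y,y,x)$. So Day terms produce a path from $x$ to $w$ that stays inside the $\alpha$-class of $x$ and whose steps are alternately in $\beta$ and in $\gamma$. This path witnesses $(x,w)\in(\alpha\wedge\beta)\vee\gamma$.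

We record the simplest case in which the conjecture holds; it will give one half of Corollary~\ref{cor:class}.

\begin{proposition}\label{prop:proj}
Suppose that $\mathcal V$ contains a two-element algebra all of whose basic operations are projections. Then $\mathcal V\vee\mathcal W$ is not congruence modular for any non-modular variety $\mathcal W$.
\end{proposition}

\begin{proof}
Once a projection is chosen for each operation symbol, every term evaluates to one of its variables, and this variable does not depend on the underlying set. An identity holds on a two-element set exactly when both sides evaluate to the same variable, and then it holds on every set. Hence every set becomes a $\mathcal V$-algebra under the given choice of projections. Projections preserve every equivalence relation, so an algebra of $\mathcal W$ that violates the modular law expands to an algebra of $\mathcal V\vee\mathcal W$ with the same congruences.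
\end{proof}

\section{A computation in the plane over $\mathbb F_2$}\label{sec:plane}

A counterexample needs a non-modular algebra whose congruences $\alpha,\beta,\gamma$ cannot coexist with a commutative idempotent operation. The source of this incompatibility is the following fact, whose proof serves as the blueprint for the Day terms. The fact itself is not used later.

Let $p$ be a prime. On the plane $\mathbb F_p^2$ let $\lambda$ and $\rho$ be the left and right coordinates, and let $\sigma=\lambda+\rho$ be their sum. Consider the points $\pi_0=(0,0)$, $\pi_*=(0,1)$, $\pi_1=(1,0)$. Each of the three functionals identifies exactly two of them: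
\[
\lambda(\pi_0)=\lambda(\pi_*),\qquad \sigma(\pi_*)=\sigma(\pi_1),\qquad \rho(\pi_0)=\rho(\pi_1).
\]
Accordingly, let $\sim_\lambda$, $\sim_\sigma$, $\sim_\rho$ be the equivalence relations on the alphabet $\{0,*,1\}$ whose only nontrivial blocks are $\{0,*\}$, $\{*,1\}$, $\{0,1\}$, respectively, and extend them letter by letter to words of equal length. For an $n$-ary operation $c$ on the plane and a word $\tau$ of length $n$, write $[\tau]=c(\pi_{\tau_1},\dots,\pi_{\tau_n})$. If $c$ preserves the equivalence relation $\lambda(u)=\lambda(v)$, which we call the kernel of $\lambda$, then $\tau\sim_\lambda\omega$ implies $\lambda[\tau]=\lambda[\omega]$; the same holds for $\rho$ and $\sigma$.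

\begin{proposition}\label{prop:plane}
No idempotent commutative binary operation on $\mathbb F_2^2$ preserves the kernels of $\lambda$, $\rho$ and $\sigma$.
\end{proposition}

\begin{proof}
Suppose that $c$ is such an operation. Then
\begin{align*}
0&=\lambda[00]+\rho[00] &&\text{(idempotence)}\\
 &=\lambda[0*]+\rho[01] &&(00\sim_\lambda 0*,\ 00\sim_\rho 01)\\
 &=\lambda[01]+\rho[0*]+\sigma[0*]+\sigma[01] &&(\lambda=\rho+\sigma,\ \rho=\lambda+\sigma)\\
 &=\lambda[*1]+\rho[1*]+\sigma[01]+\sigma[01] &&(01\sim_\lambda *1,\ 0*\sim_\rho 1*,\ 0*\sim_\sigma 01)\\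
 &=\sigma[*1] &&(\text{commutativity},\ 2=0)\\
 &=\sigma[11] &&(*1\sim_\sigma 11)\\
 &=1 &&\text{(idempotence)},
\end{align*}
a contradiction.
\end{proof}

For odd $p$ the midpoint $(u+v)/2$ preserves all three kernels, so characteristic $2$ is essential.

The computation passes through six linear expressions, and its steps alternate. In a \emph{kernel step}, letters change under a functional that does not see the change. In a \emph{linear step}, the points stay and the expression is rewritten. This is the shape of~\eqref{eq:day}: the six expressions will become $d_1,\dots,d_6$, kernel steps will become $\gamma$-links, and linear steps will become $\beta$-links. For this, the variety $\mathcal W$ has to supply three things.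
\begin{itemize}
\item Terms that create, from a square, three $\alpha$-classes with three points each. On these classes $\gamma$ is to play the role of the kernels of $\lambda$, $\sigma$, $\rho$, and $\beta$ is to match the points of the three classes.
\item Operations that evaluate the six expressions and return the value to the $\alpha$-class of $x$.
\item A non-modular algebra that carries all these operations.
\end{itemize}
We begin with the last item.

\section{The non-modular algebra}\label{sec:model}

We want an algebra whose $\alpha$-classes are copies of one vector space $B$, matched by $\beta$, such that $\gamma$ is congruence modulo a subspace that varies from class to class. To pass from two coordinates to a point of the plane and back by operations on a single set, we let $B$ be isomorphic to the plane over itself.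

Fix a prime $p$. Let $B$ be the vector space over $\mathbb F_p$ of countably infinite dimension, and fix a linear isomorphism $B\oplus B\to B$, $(a_1,a_2)\mapsto\langle a_1,a_2\rangle$. Define linear maps $\lambda,\rho,\sigma\colon B\to B$ by $\lambda\langle a_1,a_2\rangle=a_1$, $\rho\langle a_1,a_2\rangle=a_2$, $\sigma=\lambda+\rho$. Let $A$ be the set of all subspaces of $B$, including $0$ and $B$, and put $X=A\times B$. Define equivalence relations on $X$ by
\[
\begin{array}{lcl}
(U,a)\mathrel\alpha(V,b)&\iff&U=V,\\
(U,a)\mathrel\beta(V,b)&\iff&a=b,\\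
(U,a)\mathrel\gamma(V,b)&\iff&U=V\text{ and }a-b\in U.
\end{array}
\]

\begin{definition}\label{def:adm}
An operation $o\colon X^k\to X$ is \emph{admissible} if it acts coordinatewise by a pair $(o_A,o_B)$, where the \emph{$A$-part} $o_A\colon A^k\to A$ is an arbitrary map, the \emph{$B$-part} $o_B\colon B^k\to B$ is linear, and
\begin{equation}\label{eq:C}
o_B(U_1\times\dots\times U_k)\subseteq o_A(U_1,\dots,U_k)\qquad\text{for all }U_1,\dots,U_k\in A .
\end{equation}
\end{definition}

\begin{lemma}\label{lem:nonmod}
If all basic operations of an algebra on $X$ are admissible, then no variety containing it is congruence modular.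
\end{lemma}

\begin{proof}
An operation that acts coordinatewise preserves $\alpha$ and $\beta$, the kernels of the two projections. If $o$ is admissible and $(U_i,a_i)\mathrel\gamma(U_i,b_i)$ for all $i$, then $o_B(\bar a)-o_B(\bar b)=o_B(\bar a-\bar b)\in o_A(\bar U)$ by linearity and~\eqref{eq:C}, so $o$ preserves $\gamma$. We have $\gamma\le\alpha$ and $\alpha\wedge\beta=0$. For $a\ne b$ in $B$, the quadruple $((0,a),(B,a),(B,b),(0,b))$ is a square, and $(0,a)$, $(0,b)$ are not $\gamma$-related because $a-b\ne0$. Lemma~\ref{lem:witness} applies.
\end{proof}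

Two features of admissible operations make them flexible. Condition~\eqref{eq:C} is empty wherever the $A$-part has the value $B$, so $B$ serves as a default value. And an algebra on $X$ with admissible operations is the product of an algebra on $A$ and an algebra on $B$, so an identity holds in it if and only if it holds for the $A$-parts and for the $B$-parts separately.

\begin{remark}\label{rem:char}
If $p\nmid n$, then $c_B=n^{-1}(a_1+\dots+a_n)$ and $c_A=U_1+\dots+U_n$ define an admissible operation that is idempotent and cyclic. Then any algebra on $X$ with admissible operations expands to a non-modular algebra with an $n$-ary cyclic operation. So the construction can succeed against all $n$-ary cyclic terms only if $p\mid n$, and against idempotent commutative terms only if $p=2$.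
\end{remark}

On the $\alpha$-class $\{\ker\lambda\}\times B$, where $\ker\lambda=\lambda^{-1}(0)$, the relation $\gamma$ is the kernel of $\lambda$, and likewise for $\rho$ and $\sigma$. These are the three classes that we wish to reach from the square in the proof of Lemma~\ref{lem:nonmod}. Operations have to be defined for all arguments, so we replace the pair $(B,0)$ of that square by an arbitrary pair $(U,V)$. For $V\in A$ put $\iota(V)=\lambda^{-1}(V)\cap\rho^{-1}(V)$. For $U\ne V$ put
\[
L(U,V)=\lambda^{-1}(V),\qquad R(U,V)=\rho^{-1}(V),\qquad S(U,V)=\sigma^{-1}(V),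
\]
and put $L(U,U)=R(U,U)=S(U,U)=\iota(U)$. The diagonal is treated separately because $L,R,S$ will be the $A$-parts of binary terms $\ell,r,s$ for which our identities force $\ell(x,x)\approx r(x,x)\approx s(x,x)$. Call $(U,V)$ \emph{degenerate} if $U=V$ or $V=B$.

The $A$-parts below are defined by recognizing these subspaces. The next lemma says that $V$ can be read off, and that the types $\iota,L,R,S$ can be confused only in the degenerate case.

\begin{lemma}\label{lem:types}
Let $U,V\in A$.
\begin{enumerate}
\item[(a)] $\lambda(L(U,V))$, $\rho(R(U,V))$, $\sigma(S(U,V))$, $\lambda(\iota(V))$ and $\rho(\iota(V))$ are contained in $V$.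
\item[(b)] If $C$ is one of $\iota(V)$, $L(U,V)$, $S(U,V)$, then $V=\{a\in B:\langle a,0\rangle\in C\}$.
\item[(c)] If $(U,V)$ is degenerate, then $L(U,V)=R(U,V)=S(U,V)=\iota(V)$.
\item[(d)] If $(U,V)$ is not degenerate, then $L(U,V)$, $R(U,V)$, $S(U,V)$ are pairwise distinct, $L(U,V)$ is not in the range of $S$, and $S(U,V)$ is not in the range of $\iota$.
\end{enumerate}
The range of $\iota$ is contained in the range of $S$.
\end{lemma}

\begin{proof}
Part (a) holds by definition for $U\neq V$, and for $U=V$ because $\lambda$, $\rho$, and hence $\sigma$ map $\iota(V)$ into $V$. Part (b) holds because $\lambda\langle a,0\rangle=\sigma\langle a,0\rangle=a$ and $\rho\langle a,0\rangle=0$. In (c), the case $U=V$ is the definition, and for $V=B$ all four subspaces equal $B$. The last sentence holds since $\iota(U)=S(U,U)$.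

For (d), we ask which of the three subspaces $\ker\lambda=\{\langle0,a\rangle\}$, $\ker\rho=\{\langle a,0\rangle\}$, $\ker\sigma=\{\langle a,-a\rangle\}$ a given subspace contains. Each of $\lambda,\rho,\sigma$ maps the kernels of the other two onto $B$. Hence for $W\ne B$ the subspace $\lambda^{-1}(W)$ contains only $\ker\lambda$, the subspace $\rho^{-1}(W)$ only $\ker\rho$, the subspace $\sigma^{-1}(W)$ only $\ker\sigma$, and $\iota(W)=\lambda^{-1}(W)\cap\rho^{-1}(W)$ contains none of the three, whereas $B$ contains all of them. If $(U,V)$ is not degenerate, then $L(U,V)$, $R(U,V)$, $S(U,V)$ contain only $\ker\lambda$, only $\ker\rho$, only $\ker\sigma$, respectively. A member of the range of $S$ contains none, all, or only $\ker\sigma$, and a member of the range of $\iota$ contains none or all. This gives the three claims.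
\end{proof}

Finally, for $C_1,\dots,C_k\in A$ put
\[
T(C_1,\dots,C_k)=\begin{cases}U&\text{if }C_1=\dots=C_k=\iota(U),\\ B&\text{if there is no such }U.\end{cases}
\]
Here $U$ is unique by Lemma~\ref{lem:types}(b). By Lemma~\ref{lem:types}(a),
\begin{equation}\label{eq:T}
u_i\in C_i\ \ (i\le k)\quad\Longrightarrow\quad \lambda(u_i),\,\rho(u_i),\,\sigma(u_i)\in T(C_1,\dots,C_k)\ \ (i\le k).
\end{equation}
We abbreviate tuples such as $(L(U,V),R(U,V),L(U,V))$ by $(L,R,L)(U,V)$.

\section{A grid of nine terms}\label{sec:grid}

We now create the three classes and the three points. One row costs nothing: for a binary symbol $s$, the terms $s(y,x)$, $s(y,w)$, $s(z,w)$ have the same $\alpha$-substitution, the last two have the same $\gamma$-substitution, and their $\beta$-substitutions are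
\[
\pi_0=s(x,x),\qquad \pi_*=s(x,y),\qquad \pi_1=s(y,y).
\]
From now on $\pi_0,\pi_*,\pi_1$ denote these terms. The other two rows have to reach the same three terms under $\beta$ while $\gamma$ identifies a different pair. For this we add ternary symbols $m,j$ and a $4$-ary symbol $q$, and we consider
\begin{equation}\label{eq:nine}
\begin{array}{lll}
\ell_0=m(y,x,w), & \ell_*=m(z,x,w), & \ell_1=m(z,w,w),\\
s_0=s(y,x), & s_*=s(y,w), & s_1=s(z,w),\\
r_0=j(y,x,w), & r_*=q(y,z,x,w), & r_1=j(z,x,w).
\end{array}
\end{equation}
The pairs that $\gamma$ is to identify differ only by $y$ versus $z$. The following identities align the rows and the columns: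
\[
\begin{array}{llll}
\text{(W1)}& m(x,x,y)\approx s(x,x), \qquad&\text{(W4)}& j(y,x,y)\approx s(y,y),\\
\text{(W2)}& m(y,x,y)\approx s(x,y), &\text{(W5)}& q(x,x,y,y)\approx j(x,y,y),\\
\text{(W3)}& j(x,x,y)\approx s(x,x), &\text{(W6)}& q(x,y,x,y)\approx s(x,y).
\end{array}
\]
Put $\ell(x,y)=m(x,y,y)$ and $r(x,y)=j(x,y,y)$. Given a further $n$-ary term $c$ and a word $\tau\in\{0,*,1\}^n$, put $\ell_\tau=c(\ell_{\tau_1},\dots,\ell_{\tau_n})$, and define $s_\tau$, $r_\tau$, $\pi_\tau$ in the same way. For words of length one these symbols keep their meaning above.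

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\node (x) at (0,0.3) {$x$}; \node (w) at (1.6,0.3) {$w$};
\node (y) at (0,1.7) {$y$}; \node (z) at (1.6,1.7) {$z$};
\draw (x)--(y); \draw (w)--(z); \draw[dashed] (x)--(w); \draw[very thick] (y)--(z);
\node (la) at (4,2) {$\ell_0$}; \node (lb) at (5.4,2) {$\ell_*$}; \node (lc) at (6.8,2) {$\ell_1$};
\node (sa) at (4,1) {$s_0$}; \node (sb) at (5.4,1) {$s_*$}; \node (sc) at (6.8,1) {$s_1$};
\node (ra) at (4,0) {$r_0$}; \node (rb) at (5.4,0) {$r_*$}; \node (rc) at (6.8,0) {$r_1$};
\draw (la)--(sa)--(ra); \draw (lb)--(sb)--(rb); \draw (lc)--(sc)--(rc);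
\draw[dashed] (lb)--(lc); \draw[dashed] (sa)--(sb); \draw[dashed] (ra)--(rb)--(rc);
\draw[very thick] (la)--(lb); \draw[very thick] (sb)--(sc);
\draw[very thick] (ra) to[bend right=35] (rc);
\end{tikzpicture}
\caption{Left: a square $(x,y,z,w)$ for congruences $\alpha,\beta,\gamma$ with $\gamma\le\alpha$. Right: the values of the nine terms \eqref{eq:nine} at the square, in an algebra satisfying (W1)--(W6). Elements in one row are $\alpha$-related (dashed lines), elements in one column are $\beta$-related (thin lines), and thick lines join $\gamma$-related elements.}\label{fig:grid}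
\end{figure}

\begin{lemma}\label{lem:grid}
In a variety that satisfies \textup{(W1)--(W6)} and $c(x,\dots,x)\approx x$, the following hold for words $\tau,\omega$ that both have length one or both have length $n$.
\begin{enumerate}
\item[($\alpha$)] $\ell_\tau^\alpha\approx\ell(y,x)$, $\ s_\tau^\alpha\approx s(y,x)$, $\ r_\tau^\alpha\approx r(y,x)$.
\item[($\beta$)] $\ell_\tau^\beta\approx s_\tau^\beta\approx r_\tau^\beta\approx\pi_\tau$.
\item[($\gamma$)] $\ell_\tau^\gamma=\ell_\omega^\gamma$ if $\tau\sim_\lambda\omega$; $\ s_\tau^\gamma=s_\omega^\gamma$ if $\tau\sim_\sigma\omega$; $\ r_\tau^\gamma=r_\omega^\gamma$ if $\tau\sim_\rho\omega$.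
\end{enumerate}
Moreover, for a letter $\varepsilon$ and the constant word $\varepsilon^n$ we have $\ell_{\varepsilon^n}\approx\ell_\varepsilon$, and likewise for $s$, $r$, $\pi$.
\end{lemma}

\begin{proof}
Consider first words of length one. Under $\alpha$, the three terms of the first row of~\eqref{eq:nine} become $m(y,x,x)=\ell(y,x)$, those of the second row become $s(y,x)$, the terms $r_0,r_1$ become $j(y,x,x)=r(y,x)$, and $r_*$ becomes $q(y,y,x,x)\approx j(y,x,x)$ by (W5). Under $\beta$, the array~\eqref{eq:nine} becomes
\[
\begin{array}{lll}
m(x,x,y), & m(y,x,y), & m(y,y,y),\\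
s(x,x), & s(x,y), & s(y,y),\\
j(x,x,y), & q(x,y,x,y), & j(y,x,y).
\end{array}
\]
The first column equals $\pi_0$ by (W1) and (W3), the second equals $\pi_*$ by (W2) and (W6), and the third equals $\pi_1$ by (W1) and (W4). Under $\gamma$, the terms $\ell_0,\ell_*$ both become $m(y,x,w)$, the terms $s_*,s_1$ both become $s(y,w)$, and $r_0,r_1$ both become $j(y,x,w)$. For words of length $n$, apply $c$ to these statements; idempotence of $c$ is used for ($\alpha$) and for the last sentence.
\end{proof}

We realize $s,m,j,q$ on $X$. At the square $((0,a),(B,a),(B,b),(0,b))$ the columns are to be the points $\langle a,0\rangle$, $\langle a,b-a\rangle$, $\langle b,0\rangle$, which are related under $\lambda,\sigma,\rho$ as $\pi_0,\pi_*,\pi_1$ were in Section~\ref{sec:plane}, and the rows are to be the classes of $L(B,0)=\ker\lambda$, $S(B,0)=\ker\sigma$, $R(B,0)=\ker\rho$. Let the $B$-parts be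
\[
\begin{array}{ll}
s(x_1,x_2)=\langle x_1,\,x_2-x_1\rangle, & m(x_1,x_2,x_3)=\langle x_2,\,x_1-x_2\rangle,\\
j(x_1,x_2,x_3)=\langle x_1,\,0\rangle, & q(x_1,x_2,x_3,x_4)=\langle x_2+x_3-x_4,\,x_4-x_3\rangle .
\end{array}
\]
Let the $A$-parts be $s(U,V)=S(U,V)$ and
\[
\begin{array}{lll}
m(U,U,V)=\iota(U), & m(V,U,V)=S(U,V), & m(U,V,V)=L(U,V),\\
j(U,U,V)=\iota(U), & j(V,U,V)=\iota(V), & j(U,V,V)=R(U,V),\\
q(U,U,V,V)=R(U,V), & q(U,V,U,V)=S(U,V), &
\end{array}
\]
with value $B$ on all other tuples. Two patterns for the same operation overlap only when all entries equal some $U$, and then every rule gives $\iota(U)$, so the $A$-parts are well defined.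

\begin{lemma}\label{lem:four}
The operations $s,m,j,q$ on $X$ are admissible and satisfy \textup{(W1)--(W6)}. The $A$-parts of $\ell,r,s$ are $L,R,S$, and the $B$-parts satisfy
\begin{equation}\label{eq:Bvalues}
\lambda(\ell(x,y))=y,\qquad \rho(r(x,y))=0,\qquad \sigma(s(x,y))=y,\qquad s(x,x)=\langle x,0\rangle .
\end{equation}
\end{lemma}

\begin{proof}
We check~\eqref{eq:C}. If all entries equal $U$, both coordinates of the $B$-value are linear combinations of elements of $U$, so the value lies in $\iota(U)$. Let $U\ne V$, let the inputs $x_i$ lie in the subspaces of the pattern, and let $u$ be the $B$-value.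
\[
\begin{array}{lll}
\text{operation and pattern}\quad & A\text{-value}\quad & \text{reason}\\[2pt]
s,\ (U,V) & \sigma^{-1}(V) & \sigma(u)=x_2\in V\\
m,\ (U,U,V) & \iota(U) & x_2\in U,\ x_1-x_2\in U\\
m,\ (V,U,V) & \sigma^{-1}(V) & \sigma(u)=x_1\in V\\
m,\ (U,V,V) & \lambda^{-1}(V) & \lambda(u)=x_2\in V\\
j,\ (U,U,V) & \iota(U) & x_1\in U\\
j,\ (V,U,V) & \iota(V) & x_1\in V\\
j,\ (U,V,V) & \rho^{-1}(V) & \rho(u)=0\\
q,\ (U,U,V,V) & \rho^{-1}(V) & \rho(u)=x_4-x_3\in V\\
q,\ (U,V,U,V) & \sigma^{-1}(V) & \sigma(u)=x_2\in V
\end{array}
\]
On $A$, with $x=U$ and $y=V$, both sides of (W1)--(W6) are, in order, $\iota(U)$, $S(U,V)$, $\iota(U)$, $\iota(V)$, $R(U,V)$, $S(U,V)$. On $B$ they are $\langle x,0\rangle$, $\langle x,y-x\rangle$, $\langle x,0\rangle$, $\langle y,0\rangle$, $\langle x,0\rangle$, $\langle x,y-x\rangle$. Finally, $\ell(x,y)=\langle y,x-y\rangle$, $r(x,y)=\langle x,0\rangle$ and $s(x,y)=\langle x,y-x\rangle$ on $B$, which gives~\eqref{eq:Bvalues}.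
\end{proof}

\section{The counterexample}\label{sec:counter}

\subsection{The variety $\mathcal W$}

The six expressions in the proof of Proposition~\ref{prop:plane} have three shapes, and we introduce an operation for each: $F$ for $\lambda(u_1)+\rho(u_2)$, $G$ for $\lambda(u_1)+\rho(u_2)+\sigma(u_3)+\sigma(u_4)$, and $H$ for $\sigma(u_1)$. An argument under $\lambda$ is taken from the row of $\ell$, an argument under $\rho$ from the row of $r$, and an argument under $\sigma$ from the row of $s$; then kernel steps are $\gamma$-links by Lemma~\ref{lem:grid}($\gamma$).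

The difficulty lies in the linear steps. The points $\pi_\tau$ involve the operation $c$, about which $\mathcal W$ knows nothing, so a linear step has to be an identity valid for arbitrary arguments, on $A$ as well as on $B$. The first one reads $G(u_2,u_1,u_1,u_2)\approx f(u_1,u_2)$, where $f$ has $B$-part $\lambda(u_1)+\rho(u_2)$. One would like to take $F=f$, but the condition $d_i^\alpha\approx x$ would then require $f(L(U,V),R(U,V))=V$ on $A$. This is impossible: by~\eqref{eq:C} for $G$, the subspace $f(L,R)=G(R,L,L,R)$ contains $\lambda(R(U,V))$, which is $B$ when $U\ne V$. We therefore give $F$ a third argument, a \emph{switch}, which its $B$-part ignores. Substituting $\ell_0$ or $\ell_*$ for the switch yields $\ell(y,x)$ under $\alpha$ and a value of $s$ under $\beta$, and by Lemma~\ref{lem:types}(d) the $A$-part can tell these apart. The same applies to $H$ and the binary operation $h$ with $G(u_1,u_1,u_2,u_2)\approx h(u_1,u_2)$. Here the $B$-part $\sigma(u_1)$ ignores $u_2$, but the $A$-part cannot, since $h(C_1,C_2)\supseteq\sigma(C_2)$; so $H$ keeps this argument too.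

Let $\mathcal W$ be the variety with binary symbols $s,f,h$, ternary symbols $m,j,F,H$ and $4$-ary symbols $q,G$ that is axiomatized by (W1)--(W6) and the following identities, in which $\ell,r,s$ without arguments stand for $\ell(x,y)$, $r(x,y)$, $s(x,y)$:
\[
\begin{array}{llll}
\text{(W7)}& f(s(x,x),s(x,x))\approx x,\qquad &\text{(W12)}& G(u_2,u_1,u_1,u_2)\approx f(u_1,u_2),\\
\text{(W8)}& h(s(x,x),s(x,x))\approx x, &\text{(W13)}& G(u_1,u_1,u_2,u_2)\approx h(u_1,u_2),\\
\text{(W9)}& F(\ell,r,\ell)\approx y, &\text{(W14)}& H(s,r,\ell)\approx y,\\
\text{(W10)}& F(u_1,u_2,s)\approx f(u_1,u_2), &\text{(W15)}& H(u_1,u_2,s)\approx h(u_1,u_2).\\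
\text{(W11)}& G(\ell,r,s,s)\approx y, & &
\end{array}
\]
Theorem~\ref{thm:main} follows from Lemma~\ref{lem:semilattices} and Propositions~\ref{prop:join} and~\ref{prop:Wnonmod}.

\subsection{Day terms for the join}

\begin{proposition}\label{prop:join}
Let $c$ be the semilattice operation, and form $\ell_\tau,s_\tau,r_\tau$ with it. Then
\begin{equation}\label{eq:dayterms}
\begin{array}{ll}
d_0=x, & d_4=G(\ell_{*1},\,r_{1*},\,s_{01},\,s_{01}),\\
d_1=F(\ell_0,\,r_0,\,\ell_0), & d_5=H(s_{*1},\,r_{01},\,\ell_*),\\
d_2=F(\ell_{0*},\,r_{01},\,\ell_*), & d_6=H(s_1,\,r_1,\,\ell_0),\\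
d_3=G(\ell_{01},\,r_{0*},\,s_{0*},\,s_{01}),\qquad & d_7=w
\end{array}
\end{equation}
are Day terms for $\mathcal V\vee\mathcal W$, so $\mathcal V\vee\mathcal W$ is congruence modular.
\end{proposition}

\begin{proof}
We verify~\eqref{eq:day} with Lemma~\ref{lem:grid}.

\emph{The $\alpha$-conditions.} We have $d_0^\alpha=d_7^\alpha=x$. By ($\alpha$), the terms $d_1^\alpha,d_2^\alpha$ equal $F(\ell(y,x),r(y,x),\ell(y,x))$, which is $x$ by (W9) with $x$ and $y$ exchanged. In the same way $d_3^\alpha,d_4^\alpha$ equal the left side of (W11), and $d_5^\alpha,d_6^\alpha$ the left side of (W14), with $x$ and $y$ exchanged.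

\emph{The $\gamma$-links.} Corresponding arguments have equal $\gamma$-substitutions by ($\gamma$), after $\ell_0,r_0,s_1,r_1$ are replaced by $\ell_{00},r_{00},s_{11},r_{11}$ where they face a word of length two:
\[
\begin{array}{ll}
d_1,d_2: & 00\sim_\lambda 0*,\quad 00\sim_\rho 01,\quad 0\sim_\lambda *;\\
d_3,d_4: & 01\sim_\lambda *1,\quad 0*\sim_\rho 1*,\quad 0*\sim_\sigma 01,\quad 01\sim_\sigma01;\\
d_5,d_6: & *1\sim_\sigma 11,\quad 01\sim_\rho 11,\quad *\sim_\lambda 0.
\end{array}
\]

\emph{The $\beta$-links.} We use ($\beta$), and recall that $\pi_0=s(x,x)$, $\pi_*=s(x,y)$, $\pi_1=s(y,y)$.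
\[
\begin{array}{ll}
d_1^\beta\approx F(\pi_0,\pi_0,\pi_0)\approx f(\pi_0,\pi_0)\approx x=d_0^\beta & \text{by (W10), (W7)};\\[2pt]
d_2^\beta\approx F(\pi_{0*},\pi_{01},\pi_*)\approx f(\pi_{0*},\pi_{01}) & \text{by (W10)},\\
d_3^\beta\approx G(\pi_{01},\pi_{0*},\pi_{0*},\pi_{01})\approx f(\pi_{0*},\pi_{01}) & \text{by (W12)};\\[2pt]
d_4^\beta\approx G(\pi_{*1},\pi_{1*},\pi_{01},\pi_{01})\approx h(\pi_{*1},\pi_{01}) & \text{by }\pi_{1*}\approx\pi_{*1}\text{ and (W13)},\\
d_5^\beta\approx H(\pi_{*1},\pi_{01},\pi_*)\approx h(\pi_{*1},\pi_{01}) & \text{by (W15)};\\[2pt]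
d_6^\beta\approx H(\pi_1,\pi_1,\pi_0)\approx h(\pi_1,\pi_1)\approx y=d_7^\beta & \text{by (W15), (W8)}.
\end{array}
\]
Theorem~\ref{thm:day} completes the proof.
\end{proof}

Commutativity was used once, in $\pi_{1*}\approx\pi_{*1}$, and associativity not at all. So the semilattice identities may be replaced by $c(x,x)\approx x$ and $c(x,y)\approx c(y,x)$; the variety defined by these two identities contains the semilattices and is therefore not modular.

\subsection{A non-modular member of $\mathcal W$}

\begin{proposition}\label{prop:Wnonmod}
For $p=2$, the algebra $(X;s,m,j,q)$ expands by admissible operations to a member of $\mathcal W$. Hence $\mathcal W$ is not congruence modular.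
\end{proposition}

\begin{proof}
Let the $B$-parts be
\[
f=F=\lambda(u_1)+\rho(u_2),\qquad h=H=\sigma(u_1),\qquad G=\lambda(u_1)+\rho(u_2)+\sigma(u_3)+\sigma(u_4),
\]
where each operation has the arity of its symbol. Let the $A$-parts be $f=h=T$ and
\begin{align*}
F(C_1,C_2,C_3)&=\begin{cases}V&\text{if the tuple is }(L,R,L)(U,V)\text{ for some }U,V,\\ T(C_1,C_2)&\text{if }C_3\text{ is in the range of }S,\\ B&\text{otherwise,}\end{cases}\\
H(C_1,C_2,C_3)&=\begin{cases}V&\text{if the tuple is }(S,R,L)(U,V)\text{ for some }U,V,\\ T(C_1,C_2)&\text{if }C_3\text{ is in the range of }S,\\ B&\text{otherwise,}\end{cases}\\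
G(C_1,\dots,C_4)&=\begin{cases}V&\text{if the tuple is }(L,R,S,S)(U,V)\text{ for some }U,V,\\ B&\text{otherwise.}\end{cases}
\end{align*}

\emph{The $A$-parts are well defined.} In each first clause, $V$ is determined by $C_1$, by Lemma~\ref{lem:types}(b). If the first two clauses of $F$ or of $H$ both apply, then $L(U,V)$ is in the range of $S$. By Lemma~\ref{lem:types}(d) the pair $(U,V)$ is degenerate, by (c) we have $C_1=C_2=\iota(V)$, and so $T(C_1,C_2)=V$.

\emph{Condition~\eqref{eq:C}.} Where the value is $T(C_1,C_2)$, use~\eqref{eq:T} and the fact that the $B$-parts of $F$ and $H$ ignore the third argument. In the first clauses, $\lambda$ is applied only to members of $L(U,V)$, $\rho$ only to members of $R(U,V)$, and $\sigma$ only to members of $S(U,V)$, so every summand lies in $V$ by Lemma~\ref{lem:types}(a).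

\emph{Identities on $A$.} (W7) and (W8) state $T(\iota(U),\iota(U))=U$. (W9), (W11), (W14) are the first clauses, and (W10), (W15) are the second clauses. For (W12) and (W13) we show that $G(C_2,C_1,C_1,C_2)$ and $G(C_1,C_1,C_2,C_2)$ equal $T(C_1,C_2)$. If such a tuple is $(L,R,S,S)(U,V)$, then $L(U,V)=S(U,V)$ in the first case and $L(U,V)=R(U,V)$ in the second. So $(U,V)$ is degenerate, $C_1=C_2=\iota(V)$, and both sides are $V$. If the tuple is not of this form, then $G$ has the value $B$, and so has $T$: if $C_1=C_2=\iota(U)$, the tuple would be $(L,R,S,S)(U,U)$. Thus the coincidence of two arguments of different types acts as the switch for $G$.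

\emph{Identities on $B$.} We use~\eqref{eq:Bvalues}. Both (W7) and (W8) read $x+0=x$. (W9) reads $y+0=y$, (W14) reads $\sigma(s(x,y))=y$, and (W10), (W15) hold because the switch is ignored. Characteristic $2$ enters in the identities for $G$: (W11) reads $y+0+y+y=y$, (W13) reads $\lambda(u_1)+\rho(u_1)+2\sigma(u_2)=\sigma(u_1)$, and (W12) reads
\[
\lambda(u_2)+\rho(u_1)+\sigma(u_1)+\sigma(u_2)=\lambda(u_1)+\rho(u_2)+2\rho(u_1)+2\lambda(u_2)=\lambda(u_1)+\rho(u_2).
\]
With Lemma~\ref{lem:four}, the expanded algebra lies in $\mathcal W$, and Lemma~\ref{lem:nonmod} applies.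
\end{proof}

\begin{remark}
A nontrivial member of the join is at hand: the quotient $X/\beta\cong B$ is a $\mathcal W$-algebra, and any semilattice operation on the set $B$, such as the minimum for a linear order, expands it to an algebra of $\mathcal V\vee\mathcal W$.
\end{remark}

\section{Cyclic terms of arbitrary arity}\label{sec:cyclic}

Fix $n\ge2$ and a prime $p$ dividing $n$. We again start in the plane. The plan is to convert the word $0^n$ into $1^n$ one letter at a time, through the words
\[
\zeta_i=1^i0^{n-i}\ \ (0\le i\le n),\qquad \eta_i=1^i{*}0^{n-1-i},\qquad \kappa_i=0^i{*}0^{n-1-i}\ \ (0\le i<n),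
\]
which satisfy
\begin{equation}\label{eq:words}
\zeta_i\sim_\lambda\eta_i,\qquad \eta_i\sim_\sigma\zeta_{i+1},\qquad \eta_i\sim_\rho\kappa_i,\qquad 0^n\sim_\rho\zeta_{i+1},\qquad 0^n\sim_\lambda\kappa_0 .
\end{equation}
Each conversion changes $\lambda$ by an unknown error. Cyclicity makes the $n$ errors equal, and $p\mid n$ makes their sum vanish.

\begin{proposition}\label{prop:planen}
If $p\mid n$, then no idempotent cyclic $n$-ary operation on $\mathbb F_p^2$ preserves the kernels of $\lambda$, $\rho$ and $\sigma$.
\end{proposition}

\begin{proof}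
Suppose that $c$ is such an operation, use the notation $[\tau]$ of Section~\ref{sec:plane}, and put $\delta=\rho[\kappa_0]-\rho[0^n]$. The words $\kappa_i$ are cyclic shifts of each other, so $[\kappa_i]=[\kappa_0]$. By~\eqref{eq:words},
\begin{align*}
\lambda[\zeta_i]=\lambda[\eta_i]&=\sigma[\eta_i]-\rho[\eta_i]-\rho[0^n]+\rho[0^n]\\
&=\sigma[\zeta_{i+1}]-\rho[\kappa_i]-\rho[\zeta_{i+1}]+\rho[0^n]=\lambda[\zeta_{i+1}]-\delta .
\end{align*}
Hence $\lambda[\zeta_i]-i\delta$ does not depend on $i$, and $0=\lambda[0^n]=\lambda[1^n]-n\delta=1$, a contradiction.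
\end{proof}

To turn this into terms, we carry the invariant $\lambda[\zeta_i]-i\delta$ along by ternary operations $f_i$ with $B$-part $\lambda(u_1)-i(\rho(u_3)-\rho(u_2))$, where $u_2$ will be $\pi_0$ and $u_3$ will be $\pi_{\kappa_0}$. An operation $N_i$, which is $f_i$ with a switch, performs the kernel step from $\zeta_i$ to $\eta_i$. An operation $M_i$ evaluates the four-term expression above minus $i\delta$ and performs the second kernel step. A further operation $\Psi$ handles both ends of the chain, where the auxiliary argument $\pi_{\kappa_0}$ must be brought in and removed: on $A$ the operations $f_i$ depend on all three arguments, so this cannot be done in a $\beta$-link, and we do it in a $\gamma$-link using $0^n\sim_\lambda\kappa_0$. At the end of the chain this leaves the arguments $\pi_1,\pi_1,\pi_0$, on which $T$ has in general the value $B$. So $\Psi$ needs a third rule, which is selected by moving the switch from $\ell_0$ to $\ell_*$.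

\begin{proof}[Proof of Theorem~\ref{thm:cyclic}]
Take $X$ for the prime $p$. Besides $s,m,j,q$, equip $X$ with ternary operations $f_i$ $(0\le i\le n)$, $4$-ary operations $N_i$ and $5$-ary operations $M_i$ $(0\le i<n)$, and a $4$-ary operation $\Psi$. The $B$-parts are
\begin{align*}
f_i=N_i&=\lambda(u_1)-i\,(\rho(u_3)-\rho(u_2)),\qquad\qquad \Psi=\lambda(u_1),\\
M_i&=\sigma(u_1)-\rho(u_2)-\rho(u_3)-i\,\rho(u_4)+(i+1)\rho(u_5).
\end{align*}
The $A$-parts are $f_i=T$ and the following, where the value is $B$ if no clause applies:
\[
\begin{array}{lll}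
N_i(C_1,\dots,C_4): & \text{(i) } V & \text{if the tuple is }(L,R,R,L)(U,V),\\
 & \text{(ii) } T(C_1,C_2,C_3) & \text{if }C_4\text{ is in the range of }\iota;\\[2pt]
M_i(C_1,\dots,C_5): & \text{(i) } V & \text{if the tuple is }(S,R,R,R,R)(U,V);\\[2pt]
\Psi(C_1,\dots,C_4): & \text{(i) } V & \text{if the tuple is }(L,R,L,L)(U,V),\\
 & \text{(ii) } T(C_1,C_2,C_3) & \text{if }C_4\text{ is in the range of }\iota,\\
 & \text{(iii) } V & \text{if the tuple is }(\iota(V),\iota(V),\iota(U),S(U,V)).
\end{array}
\]

\emph{The $A$-parts are well defined.} In clauses (i) and (iii) the value is $\{a:\langle a,0\rangle\in C_1\}$ by Lemma~\ref{lem:types}(b). So it is unique within each clause, and clauses (i) and (iii) of $\Psi$ agree where both apply. If (i) and (ii) of $N_i$ or of $\Psi$ apply, then $L(U,V)$ is in the range of $\iota$, hence of $S$; so $(U,V)$ is degenerate, all entries are $\iota(V)$, and $T$ gives $V$. If (ii) and (iii) of $\Psi$ apply, then $S(U,V)$ is in the range of $\iota$, so $U=V$ or $V=B$ by Lemma~\ref{lem:types}(d). If $U=V$, then $T(\iota(V),\iota(V),\iota(V))=V$. If $V=B$, then $T(B,B,\iota(U))=B$,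 whether or not $U=B$.

\emph{Condition~\eqref{eq:C}.} For $f_i$ and the clauses (ii), use~\eqref{eq:T}; the $B$-parts of $N_i$ and $\Psi$ ignore $u_4$. In the clauses (i), each of $\lambda,\rho,\sigma$ is applied only to members of $L(U,V)$, $R(U,V)$, $S(U,V)$, respectively, so Lemma~\ref{lem:types}(a) applies. In clause (iii), $u_1\in\iota(V)$ gives $\lambda(u_1)\in V$.

Let $\mathcal W_n$ be the variety generated by $X$ with these finitely many operations. By Lemma~\ref{lem:nonmod} it is not modular.

\emph{Identities.} The variety $\mathcal W_n$ satisfies (W1)--(W6) and the following, where $\ell,r,s$ without arguments stand for $\ell(x,y),r(x,y),s(x,y)$ and $\bar u=(u_1,u_2,u_3)$: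
\[
\begin{array}{ll}
\text{(C1)}& \Psi(\ell,r,\ell,\ell)\approx N_i(\ell,r,r,\ell)\approx M_i(s,r,r,r,r)\approx y,\\
\text{(C2)}& f_0(s(x,x),s(x,x),s(x,x))\approx x,\\
\text{(C3)}& \Psi(\bar u,s(x,x))\approx f_0(\bar u)\approx f_n(\bar u),\\
\text{(C4)}& N_i(\bar u,s(x,x))\approx f_i(\bar u),\\
\text{(C5)}& M_i(u_1,u_1,u_2,u_3,u_2)\approx f_i(\bar u),\qquad M_i(u_1,u_3,u_1,u_3,u_2)\approx f_{i+1}(\bar u),\\
\text{(C6)}& \Psi(s(y,y),s(y,y),s(x,x),s(x,y))\approx y.
\end{array}
\]
On $A$, (C1) consists of the clauses (i), (C2) is the definition of $T$, (C3) and (C4) are the clauses (ii), and (C6) is clause (iii). For (C5), consider the tuple $(C_1,C_1,C_2,C_3,C_2)$ or $(C_1,C_3,C_1,C_3,C_2)$. If it is $(S,R,R,R,R)(U,V)$, then $S(U,V)=R(U,V)$, so $(U,V)$ is degenerate, all $C_k$ are $\iota(V)$, and both sides are $V$. Otherwise $M_i$ gives $B$, and so does $T$, because $C_1=C_2=C_3=\iota(U)$ would make the tuple equal to $(S,R,R,R,R)(U,U)$.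

On $B$, \eqref{eq:Bvalues} gives (C1), (C2) and (C6): all summands under $\rho$ vanish in (C1), and the remaining summand is $\lambda(\ell)=y$, $\sigma(s)=y$, $\lambda(s(x,x))=x$ or $\lambda(s(y,y))=y$. (C4) holds by definition. (C3) holds because $f_0=\lambda(u_1)$ and $f_n=\lambda(u_1)-n(\rho(u_3)-\rho(u_2))=\lambda(u_1)$; this is the only use of $p\mid n$. For (C5), since $\sigma(u_1)-\rho(u_1)=\lambda(u_1)$,
\begin{align*}
\sigma(u_1)-\rho(u_1)-\rho(u_2)-i\rho(u_3)+(i+1)\rho(u_2)&=\lambda(u_1)-i\,(\rho(u_3)-\rho(u_2)),\\
\sigma(u_1)-\rho(u_3)-\rho(u_1)-i\rho(u_3)+(i+1)\rho(u_2)&=\lambda(u_1)-(i+1)(\rho(u_3)-\rho(u_2)).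
\end{align*}

\emph{Day terms.} Let $\mathcal V$ have an $n$-ary cyclic term $c$, and form $\ell_\tau,s_\tau,r_\tau,\pi_\tau$ with it. Define pairs of terms, for $0\le i<n$, by
\[
\begin{array}{ll}
D=\Psi(\ell_0,r_0,\ell_0,\ell_0), & D'=\Psi(\ell_0,r_0,\ell_{\kappa_0},\ell_0),\\
E_i=N_i(\ell_{\zeta_i},r_0,r_{\kappa_0},\ell_0), & E_i'=N_i(\ell_{\eta_i},r_0,r_{\kappa_0},\ell_0),\\
J_i=M_i(s_{\eta_i},r_{\eta_i},r_0,r_{\kappa_0},r_0),\quad & J_i'=M_i(s_{\zeta_{i+1}},r_{\kappa_i},r_{\zeta_{i+1}},r_{\kappa_0},r_0),\\
K=\Psi(\ell_1,r_0,\ell_{\kappa_0},\ell_0), & K'=\Psi(\ell_1,r_1,\ell_0,\ell_*).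
\end{array}
\]
Let $d_0,\dots,d_{4n+5}$ be the sequence
\[
x,\ \ D,D',\ \ E_0,E_0',J_0,J_0',\ \ \dots,\ \ E_{n-1},E_{n-1}',J_{n-1},J_{n-1}',\ \ K,K',\ \ w .
\]
The unprimed member of each pair has an odd index. So~\eqref{eq:day} asks for a $\gamma$-link inside each pair and for a $\beta$-link at all other steps.

The $\alpha$-conditions follow from Lemma~\ref{lem:grid}($\alpha$) and (C1) with $x$ and $y$ exchanged, since the arguments are taken from the rows prescribed by (C1).

The $\gamma$-links follow argument by argument from Lemma~\ref{lem:grid}($\gamma$), the identities $\ell_0\approx\ell_{0^n}$, $r_0\approx r_{0^n}$, and~\eqref{eq:words}. For $D,D'$ use $0^n\sim_\lambda\kappa_0$. For $E_i,E_i'$ use $\zeta_i\sim_\lambda\eta_i$. For $J_i,J_i'$ use $\eta_i\sim_\sigma\zeta_{i+1}$, $\eta_i\sim_\rho\kappa_i$ and $0^n\sim_\rho\zeta_{i+1}$. For $K,K'$ use $0\sim_\rho1$, $\kappa_0\sim_\lambda0^n$ and $0\sim_\lambda*$.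

For the $\beta$-links put $v=\pi_{\kappa_0}$. By cyclicity, which is used only here, $\pi_{\kappa_i}\approx v$ for all $i$. By idempotence, $\pi_{\zeta_0}\approx\pi_0$ and $\pi_{\zeta_n}\approx\pi_1$. Lemma~\ref{lem:grid}($\beta$) gives
\[
\begin{array}{ll}
D^\beta\approx\Psi(\pi_0,\pi_0,\pi_0,\pi_0)\approx f_0(\pi_0,\pi_0,\pi_0)\approx x & \text{by (C3), (C2)},\\
D'^\beta\approx\Psi(\pi_0,\pi_0,v,\pi_0)\approx f_0(\pi_{\zeta_0},\pi_0,v) & \text{by (C3)},\\
E_i^\beta\approx N_i(\pi_{\zeta_i},\pi_0,v,\pi_0)\approx f_i(\pi_{\zeta_i},\pi_0,v) & \text{by (C4)},\\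
E_i'^\beta\approx N_i(\pi_{\eta_i},\pi_0,v,\pi_0)\approx f_i(\pi_{\eta_i},\pi_0,v) & \text{by (C4)},\\
J_i^\beta\approx M_i(\pi_{\eta_i},\pi_{\eta_i},\pi_0,v,\pi_0)\approx f_i(\pi_{\eta_i},\pi_0,v) & \text{by (C5)},\\
J_i'^\beta\approx M_i(\pi_{\zeta_{i+1}},v,\pi_{\zeta_{i+1}},v,\pi_0)\approx f_{i+1}(\pi_{\zeta_{i+1}},\pi_0,v) & \text{by (C5)},\\
K^\beta\approx\Psi(\pi_1,\pi_0,v,\pi_0)\approx f_n(\pi_{\zeta_n},\pi_0,v) & \text{by (C3)},\\
K'^\beta\approx\Psi(\pi_1,\pi_1,\pi_0,\pi_*)\approx y & \text{by (C6)}.
\end{array}
\]
Comparing the right sides, we find $x^\beta\approx D^\beta$, $D'^\beta\approx E_0^\beta$, $E_i'^\beta\approx J_i^\beta$, $J_i'^\beta\approx E_{i+1}^\beta$ for $i+1<n$, $J_{n-1}'^\beta\approx K^\beta$, and $K'^\beta\approx w^\beta$. By Theorem~\ref{thm:day}, $\mathcal V\vee\mathcal W_n$ is congruence modular.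
\end{proof}

\section{Taylor terms}\label{sec:taylor}

The proof of Corollary~\ref{cor:class} combines Theorem~\ref{thm:cyclic} and Proposition~\ref{prop:proj} with two results from the literature. By Barto and Kozik \cite{BK}, a finite idempotent algebra $\mathbf C$ with a Taylor term has cyclic terms of every prime arity greater than $|C|$. By Taylor \cite{Taylor}, an idempotent variety without a Taylor term contains a two-element algebra all of whose basic operations are projections.

\begin{proof}[Proof of Corollary~\ref{cor:class}]
$(2)\Rightarrow(1)$. Let $\mathbf C$ be a finite algebra generating $\mathcal V$; this is where finite generation is used, and we do not assume idempotence. Let $\mathbf C'$ be the full idempotent reduct of $\mathbf C$, that is, the algebra on $C$ whose basic operations are all idempotent term operations of $\mathbf C$. It is finite and idempotent, and the Taylor term of $\mathcal V$ induces one of its basic operations. So $\mathbf C'$ has a cyclic term of some prime arity $n>|C|$. Every term operation of $\mathbf C'$ is a term operation of $\mathbf C$, and every identity of $\mathbf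 C$ holds in $\mathcal V$, so $\mathcal V$ has an $n$-ary cyclic term. By Theorem~\ref{thm:cyclic}, $\mathcal W=\mathcal W_n$ satisfies (1).

$(1)\Rightarrow(2)$. Suppose that the idempotent variety $\mathcal V$ has no Taylor term. Then it contains a two-element algebra whose basic operations are projections, and by Proposition~\ref{prop:proj} the join $\mathcal V\vee\mathcal W$ is non-modular for every non-modular $\mathcal W$. So (1) fails.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BK}
Barto and Kozik, \emph{Absorbing subalgebras, cyclic terms, and the constraint satisfaction problem}, Log. Methods Comput. Sci. \textbf{8} (2012).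

\bibitem{Oprsal}
Opr\v{s}al, \emph{Taylor's modularity conjecture and related problems for idempotent varieties}, Order \textbf{35} (2018).

\bibitem{Taylor}
Taylor, \emph{Varieties obeying homotopy laws}, Canad. J. Math. \textbf{29} (1977).

\bibitem{Slides}
\emph{Taylor's Modularity Conjecture For Idempotent Varieties},
\texttt{https://aaa.karlin.mff.cuni.cz/aaa92/presentations/oprsal.pdf}

\end{thebibliography}
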